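# Radon–Nikodým compact spaces and probability measures on scattered spaces

Throughout, every compact space is assumed to be Hausdorff, and $\Delta=\{0,1\}^{\{1,2,\dots\}}$ is the Cantor set. For a finite word $\sigma\in\{0,1\}^k$ we write $|\sigma|=k$, and $[\sigma]\subset\Delta$ is the cylinder of all $x$ with $(x_1,\dots,x_k)=\sigma$ (the empty word gives $[\emptyset]=\Delta$).

## 1. Scattered spaces, intervals and cubes inside $\mathcal P(L)$

The first guess is **yes**: every Radon–Nikodým compact space should sit inside the space of probability measures on some scattered compact space. Let us say what the words mean and see how well this guess does.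

**Definition (Radon–Nikodým compact).** A compact space $K$ is Radon–Nikodým (RN) if it is homeomorphic to a weak$^*$ compact subset of $X^*$ for some Asplund Banach space $X$. (Asplund means: every separable subspace of $X$ has separable dual.) Equivalently, and this is the form we use, there is a metric $d$ on $K$, not necessarily compatible with the topology, with two properties. It is lower semicontinuous (l.s.c.) as a function on $K\times K$, that is, if $x_i\to x$ and $y_i\to y$ are convergent nets, then $d(x,y)\le\liminf_i d(x_i,y_i)$. And it fragments $K$: for every nonempty $A\subset K$ and every $\varepsilon>0$ there is an open $U\subset K$ with $U\cap A\ne\emptyset$ and $d$-diameter of $U\cap A$ less than $\varepsilon$.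

A supremum of continuous functions is l.s.c. Hence, if $\mathcal F\subset C(K)$ is uniformly bounded and separates points, $d(x,y)=\sup_{f\in\mathcal F}|f(x)-f(y)|$ is an l.s.c. metric; only fragmentation is then in question.

**Definition (scattered).** A compact space $L$ is scattered if every nonempty subset of $L$ has a point that is isolated in the relative topology of the subset.

For example, the discrete metric ($d(x,y)=1$ for $x\ne y$) is l.s.c. on every compact space, because the diagonal is closed. It fragments $K$ exactly when every nonempty $A$ contains a relatively open singleton, that is, when $K$ is scattered. So scattered compact spaces are RN. Compact metrizable spaces are RN too: use a compatible metric. The discrete metric does not fragment $[0,1]$.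

**Definition (the space $\mathcal P(L)$).** For compact $L$, $\mathcal P(L)$ is the set of Radon probability measures on $L$ with the weak$^*$ topology: $T^i\to T$ iff $\int g\,dT^i\to\int g\,dT$ for every $g\in C(L)$. It is compact. The variation norm $\|\mu\|$ on $M(L)=C(L)^*$ is the dual norm, $\|\mu\|=\sup\{|\int g\,d\mu|:g\in C(L),\ \|g\|\le1\}$; as a supremum of weak$^*$ continuous functions it is weak$^*$ l.s.c.

When $L$ is scattered, $C(L)$ is an Asplund space (a textbook fact, which we do not use), so every closed subset of $\mathcal P(L)$ is RN. The question is whether these examples exhaust the class: *given an RN compact space $K$, are there a scattered compact $L$ and a homeomorphic embedding of $K$ into $\mathcal P(L)$?* It is Problem 1 in "Some remarks on Radon–Nikodým compact spaces". Since $K$ is compact, we only need an injective continuous map $x\mapsto T_x$.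

Let us test the guess.

*Scattered $K$.* Take $L=K$ and $T_x=\delta_x$.

*The interval.* $\mathcal P(\{0,1\})$ is homeomorphic to $[0,1]$, by $s\mapsto(1-s)\delta_0+s\delta_1$. So $L$ need not resemble $K$: two points carry a whole interval.

*Many intervals.* Let $\Gamma$ be an infinite set with the discrete topology, and $K$ the one-point compactification of $\Gamma\times[0,1]$. It is RN. Let $\mathcal F$ consist of the indicators of the clopen sets $\{\gamma\}\times[0,1]$ and of the functions $(\gamma,s)\mapsto s$ extended by $0$ off $\{\gamma\}\times[0,1]$. The metric $d$ given by $\mathcal F$ is $|s-s'|$ inside one copy of the interval and $1$ between points that are not in a common copy. If $A$ meets a copy, a short open interval around a point of $A$ is a suitable $U$; otherwise $A=\{\infty\}$. And $K$ embeds: let $L$ be the one-point compactification of the discrete set $\Gamma\times\{0,1\}$, let $(\gamma,s)\mapsto(1-s)\delta_{(\gamma,0)}+s\delta_{(\gamma,1)}$ and $\infty\mapsto\delta_\infty$. For $g\in C(L)$ we have $|g-g(\infty)|<\varepsilon$ off a finite set $F\times\{0,1\}$, so $|\int g\,dT_{(\gamma,s)}-g(\infty)|<\varepsilon$ for $\gamma\notin F$.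 This gives continuity at $\infty$; the rest is clear.

*The Hilbert cube* $[0,1]^{\mathbb N}$, hence every compact metrizable space: put
$$T_x=\sum_{n\ge1}2^{-n}\bigl((1-x_n)\delta_{(n,0)}+x_n\delta_{(n,1)}\bigr)$$
on the one-point compactification of $\mathbb N\times\{0,1\}$, which is just a convergent sequence. Lemma 1 below contains this case.

So far the guess stands. It stands much longer.

## 2. Two large classes that do embed

**Lemma 1 (countable mixtures).** Let $K$ be compact, let $L_n$ ($n\ge1$) be scattered compact, and let $T^n:K\to\mathcal P(L_n)$ be continuous maps that jointly separate the points of $K$. Then $K$ embeds in $\mathcal P(L)$ for some scattered compact $L$.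

*Proof.* Let $L$ be the one-point compactification of the disjoint union $\bigsqcup_nL_n$. It is scattered: if $\emptyset\ne B\subset L$ meets the open set $L_n$, an isolated point of $B\cap L_n$ is isolated in $B$; otherwise $B=\{\infty\}$. Let $T_x=\sum_n2^{-n}T^n_x\in\mathcal P(L)$. For $g\in C(L)$ the series $\sum_n2^{-n}\int g\,dT^n_x$ consists of continuous functions of $x$ and converges uniformly, so $x\mapsto T_x$ is continuous. The restriction of $T_x$ to the clopen set $L_n$ is $2^{-n}T^n_x$; so $T_x=T_y$ implies $T^n_x=T^n_y$ for all $n$, hence $x=y$. $\square$

The next lemma is how one proves that things are scattered. It will be used again against embeddings.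

**Lemma 2 (minimal preimages).** Let $q:X\to Y$ be continuous between compact spaces and let $E\subset q(X)$ be nonempty and closed. There is a minimal closed set $A\subset X$ with $q(A)=E$. If $U\subset X$ is open and $U\cap A\ne\emptyset$, then $E\setminus q(A\setminus U)$ is a nonempty open subset of $E$ contained in $q(U\cap A)$. In particular, if $q$ is constant on some such $U\cap A$, then $E$ has an isolated point.

*Proof.* Order by inclusion the closed sets $A\subset X$ with $q(A)=E$; $q^{-1}(E)$ is one. If $(A_i)$ is a chain of such sets and $e\in E$, the sets $A_i\cap q^{-1}(e)$ form a chain of nonempty compact sets, so their intersection is nonempty. Thus $q(\bigcap A_i)=E$, and Zorn's lemma gives a minimal $A$. Given $U$, the set $A\setminus U$ is closed and strictly smaller than $A$, so $q(A\setminus U)\ne E$. It is compact, so its complement in $E$ is open in $E$ and nonempty; every point of that complement is $q(a)$ for some $a\in A$, and then $a\in U$. If $q$ is constant on $U\cap A$, this nonempty open subset of $E$ is a single point. $\square$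

Two consequences. A compact space that is not scattered contains a nonempty *closed* set without isolated points: let $B$ be nonempty without isolated points. If $x$ were isolated in $\overline B$, an open $W$ with $W\cap\overline B=\{x\}$ would meet $B$, so $x\in B$ and $x$ would be isolated in $B$. Also, *a continuous image of a scattered compact space $X$ is scattered*: otherwise take $E$ closed in the image without isolated points and $A$ as in Lemma 2. The set $A$ has an isolated point $a$; taking $U$ open with $U\cap A=\{a\}$ gives an isolated point of $E$, a contradiction.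

Recall that $K$ is zero-dimensional if it has a base of clopen sets, and Eberlein if it is homeomorphic to a weakly compact subset of a Banach space.

**Theorem 3.** (a) Every zero-dimensional RN compact space, and (b) every Eberlein compact space, embeds in $\mathcal P(L)$ for some scattered compact $L$.

*Proof of (a).* Let $d$ be an l.s.c. fragmenting metric on $K$. Let $\mathfrak B_n$ be the family of clopen $B\subset K$ with $d(x,y)\ge1/n$ for all $x\in B$, $y\in K\setminus B$. Let $\pi_n(x)=(1_B(x))_{B\in\mathfrak B_n}\in\{0,1\}^{\mathfrak B_n}$, a continuous map, and $L_n=\pi_n(K)$.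

*Each $L_n$ is scattered.* Otherwise let $E\subset L_n$ be nonempty, closed, without isolated points, and take $A\subset K$ from Lemma 2 for $q=\pi_n$. By fragmentation there is an open $U$ with $U\cap A\ne\emptyset$ of $d$-diameter less than $1/n$. No $B\in\mathfrak B_n$ separates two points of $U\cap A$, so $\pi_n$ is constant there, and $E$ has an isolated point: contradiction.

*The $\pi_n$ jointly separate points.* If $x\ne y$, choose a clopen $B\ni x$ with $y\notin B$. The l.s.c. function $d$ is positive on the compact set $B\times(K\setminus B)$, attains its minimum there, and so is at least some $1/n$ on it. Thus $B\in\mathfrak B_n$, and $\pi_n(x)\ne\pi_n(y)$.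

Lemma 1 with $T^n_x=\delta_{\pi_n(x)}$ finishes (a).

*Proof of (b).* By the Amir–Lindenstrauss theorem, $K$ is homeomorphic to a bounded pointwise compact subset of some $c_0(\Gamma)$. Replacing $x$ by $(x^+,x^-)$ and scaling, we may assume $K\subset[0,1]^\Gamma\cap c_0(\Gamma)$ with the pointwise topology. For $n\ge2$ let $L_n$ be the closure in $\{0,1\}^\Gamma$ (the space of subsets of $\Gamma$) of the family of all sets $\{\gamma:x_\gamma\ge t\}$ with $x\in K$, $t\in[1/n,1]$.

*The members of $L_n$ are finite.* Let $\{\gamma:x^i_\gamma\ge t_i\}\to a$. Pass to a subnet with $x^i\to x\in K$ and $t_i\to t\ge1/n$. If $\gamma\in a$, then eventually $x^i_\gamma\ge t_i$, so $x_\gamma\ge t\ge1/n$. Hence $a\subset\{\gamma:x_\gamma\ge1/n\}$, which is finite since $x\in c_0(\Gamma)$.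

*$L_n$ is scattered.* Let $\emptyset\ne A\subset L_n$. A chain in $A$ is finite: an infinite chain of finite sets has an infinite union, and this union, being the limit of the chain in $\{0,1\}^\Gamma$, would belong to the closed set $L_n$. So $A$ has an inclusion-maximal element $a$. As $a$ is finite, $\{b\in A:b\supset a\}=\{a\}$ is relatively open.

*The maps.* Let $T^n_x$ be the image of normalized Lebesgue measure on $[1/n,1]$ under $t\mapsto\{\gamma:x_\gamma\ge t\}$; this is a step map with finitely many values, because $\{\gamma:x_\gamma\ge1/n\}$ is finite. For finite $F\subset\Gamma$ let $\chi_F(a)=1$ if $F\subset a$ and $0$ otherwise; $\chi_F$ is continuous on $L_n$. As $\chi_F\chi_G=\chi_{F\cup G}$, the linear span of these functions is an algebra with unit $\chi_\emptyset$; it separates points, so it is dense in $C(L_n)$ by Stone–Weierstrass. Now $\int\chi_\emptyset\,dT^n_x=1$, and for $F\ne\emptyset$ the set $F$ lies in $\{\gamma:x_\gamma\ge t\}$ iff $t\le\min_Fx_\gamma$, so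
$$\int\chi_F\,dT^n_x=\tfrac n{n-1}\bigl(\min_{\gamma\in F}x_\gamma-\tfrac1n\bigr)^+,$$
which is continuous in $x$. Hence $x\mapsto\int g\,dT^n_x$ is continuous for every $g\in C(L_n)$. If $x_\gamma>y_\gamma$, choose $n\ge2$ with $x_\gamma>1/n$; the formula with $F=\{\gamma\}$ gives $T^n_x\ne T^n_y$. Apply Lemma 1 after renumbering. $\square$

## 3. Where clopen sets and finite level sets run out

Can the two proofs be pushed to all RN compact spaces? The proof of (a) stops at its first line when $K$ is connected: then $\mathfrak B_n=\{\emptyset,K\}$, the maps $\pi_n$ are constant, and no points are separated.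

The sensible repair is to replace clopen sets by continuous functions and to use random thresholds, as in (b): choose a family $\mathcal F$ of continuous $f:K\to[0,1]$ that are Lipschitz for $d$, and send $x$ to the distribution of the random set $\{f\in\mathcal F:f(x)\ge t\}$, $t\in[1/n,1]$. The point that breaks is the scatteredness of
$$L=\overline{\{\{f\in\mathcal F:f(x)\ge t\}:x\in K,\ t\in[1/n,1]\}}\subset\{0,1\}^{\mathcal F}.$$
In (b) it came from the finiteness of the sets, and this is lost. Take $K=[0,1]$, $n\ge2$, and for $\mathcal F$ all $1$-Lipschitz functions $[0,1]\to[0,1]$. Restricting sets to the constant functions $c\in[0,1]$ maps $L$ continuously onto a subspace of $\{0,1\}^{[0,1]}$ that contains all sets $[t,1]$ with $t\in(1/n,1]$. A basic neighborhood of $[t,1]$ among these prescribes finitely many members and finitely many non-members; it contains all $[s,1]$ with $c'<s\le t$ for some $c'<t$. So there are no isolated points, the image is not scattered, and by Section 2 neither is $L$. For $[0,1]$ a single function $f(x)=x$ would have done, but for a general $K$ nothing tells us which family to choose.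

Instead of constructing, let us ask what an embedding would force.

## 4. The $L_1$ metric that comes with an embedding

Let $L$ be scattered compact, $x\mapsto T_x$ an embedding of a compact space $K$ in $\mathcal P(L)$, and
$$\rho(x,y)=\|T_x-T_y\|\quad\text{(variation norm)}.$$
This is a metric because $T$ is injective, and it is l.s.c. because the norm is weak$^*$ l.s.c. Moreover, every finite subset of $(K,\rho)$ embeds isometrically in an $L_1$-space: finitely many measures are absolutely continuous with respect to one finite positive measure $\nu$ (their sum), the Radon–Nikodým theorem writes them as $f\nu$ with $f\in L_1(\nu)$, and the variation norm of $f\nu-f'\nu$ is $\|f-f'\|_1$.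

Finally $\rho$ retains a trace of fragmentation, which is all that will be needed.

**Lemma 3.** Let $L$ be scattered compact and $x\mapsto S_x$ a continuous map from $\Delta$ to $\mathcal P(L)$. For every $\delta>0$ there is a finite word $\sigma$ with $\|S_x-S_y\|\le\delta$ for all $x,y\in[\sigma]$.

Before the proof, two checks. Scatteredness matters: for $L=\Delta$ and $S_x=\delta_x$ all distances between distinct points are $2$. And for the restriction to $\Delta$ of the Hilbert cube embedding of Section 1, $\|T_x-T_y\|=2\sum_{x_n\ne y_n}2^{-n}$, so cylinders of length $k$ have diameter $2\cdot2^{-k}$.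

*Proof.* Suppose the lemma fails for some $\delta$. Then for every finite word $\sigma$ there are $x_\sigma,y_\sigma\in[\sigma]$ and $g_\sigma\in C(L)$ with $\|g_\sigma\|\le1$ and $|\int g_\sigma\,dS_{x_\sigma}-\int g_\sigma\,dS_{y_\sigma}|>\delta$. There are only countably many words, so $q=(g_\sigma)_\sigma$ maps $L$ continuously onto a compact metrizable space $L_0\subset[-1,1]^{\{\sigma\}}$.

As a continuous image of $L$, the space $L_0$ is scattered (Section 2). An uncountable compact metrizable space contains, by Cantor–Bendixson, a nonempty closed set without isolated points; so $L_0$ is countable.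

Let $S'_x=q_*S_x\in\mathcal P(L_0)$, weak$^*$ continuous in $x$. Since $g_\sigma$ is $q$ followed by a coordinate function bounded by $1$, we get $\|S'_{x_\sigma}-S'_{y_\sigma}\|>\delta$ for all $\sigma$. On the other hand $M(L_0)=\ell_1(L_0)$ is norm separable because $L_0$ is countable, and so is its subset $\mathcal P(L_0)$. Let $(\mu_i)$ be norm dense in $\mathcal P(L_0)$. The sets $\{x\in\Delta:\|S'_x-\mu_i\|\le\delta/2\}$ are closed, as the norm is weak$^*$ l.s.c., and cover $\Delta$. By Baire's theorem one of them contains a cylinder $[\sigma]$. Then $\|S'_{x_\sigma}-S'_{y_\sigma}\|\le\delta$, a contradiction. $\square$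

So to refute the guess we need an RN compact space on which no l.s.c. metric has both the $L_1$ property and the conclusion of Lemma 3 on suitable Cantor sets. Here is what is true.

**Theorem 1.** There is a Radon–Nikodým compact space $K$ which is not homeomorphic to a subspace of $\mathcal P(L)$ for any scattered compact $L$.

**Theorem 2.** The space $K$ of Theorem 1 has the following property. Let $\rho$ be an l.s.c. metric on $K$ fragmenting $K$. Then there are no nondecreasing functions $\omega_1,\omega_2:[0,\infty)\to[0,\infty]$ with $\omega_1(t)>0$ for $t>0$ and $\omega_2(t)\to0$ as $t\to0^+$, such that every finite $S\subset K$ admits a map $j_S:S\to L_1(\nu_S)$ (for some measure $\nu_S$) with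
$$\omega_1(\rho(x,y))\le\|j_S(x)-j_S(y)\|_1\le\omega_2(\rho(x,y))\qquad(x,y\in S).\tag{1}$$
In particular $(K,\rho)$ does not embed uniformly (let alone isometrically) in an $L_1$-space, nor in a Hilbert space.

So the answer to the question is no. The construction is in ZFC, and $K$ will have weight at most $\mathfrak c$. By Theorem 3, such a $K$ can be neither zero-dimensional nor Eberlein.

## 5. Expander graphs do not fit into $L_1$

We need finite metric spaces that are far from all subsets of $L_1$. For some $h>0$ there are finite connected simple $3$-regular graphs of unbounded size in which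
$$|\partial S|\ge h|S|\quad\text{for every vertex set }S\text{ with at most half of the vertices},$$
where $\partial S$ is the set of edges between $S$ and its complement (Pinsker 1973; see Hoory–Linial–Wigderson, Bull. AMS 43 (2006)). We take this existence theorem as known. The single graph on $4$ vertices with all $6$ edges satisfies the condition with $h=2$ (sets of size $1$ and $2$ have boundary $3$ and $4$); the content is that one $h$ serves arbitrarily large graphs. For long cycles no such $h$ exists: half of a cycle with $N$ vertices ($N$ even) has only two boundary edges.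

Fix $h$ and such graphs $G_n=(V_n,E_n)$, $n\ge1$, with $|V_n|\ge6$ strictly increasing. Let $\mathrm{dist}$ be the graph distance and
$$D_n=\lfloor\log_3(|V_n|/2)\rfloor\ge1 .$$
So $D_n$ is nondecreasing and $D_n\to\infty$. Let $P_n$ be the set of *far pairs*: $(v,w)\in V_n^2$ with $\mathrm{dist}(v,w)\ge D_n$. For each $v$ at most $1+3+\dots+3^{D_n-1}\le3^{D_n}\le|V_n|/2$ vertices are at distance less than $D_n$ from $v$. So *at least half of all ordered pairs are far*. For $p=(v,w)\in P_n$ put
$$\varphi_p(u)=\min(1,\mathrm{dist}(v,u)/D_n).$$
Then $\varphi_p:V_n\to[0,1]$, $\varphi_p(v)=0$, $\varphi_p(w)=1$, and $|\varphi_p(u)-\varphi_p(u')|\le1/D_n$ for adjacent $u,u'$. In words: a real function can climb from $0$ to $1$ between two *given* far vertices in tiny steps. What an $L_1$-valued function cannot do is keep *all* far pairs apart while taking tiny steps.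

**Lemma 4.** Let $C=3/h$. For every $n$, every measure $\nu$ and every $f:V_n\to L_1(\nu)$,
$$\min_{(v,w)\in P_n}\|f(v)-f(w)\|\le2C\max_{\{u,u'\}\in E_n}\|f(u)-f(u')\|.$$

*Proof.* First let $f=1_S$ be real-valued. Counting ordered pairs, and applying the expansion to the smaller of $S$ and $S^c$ (they have the same boundary),
$$\sum_{(v,w)\in V_n^2}|1_S(v)-1_S(w)|=2|S||S^c|\le2|V_n|\min(|S|,|S^c|)\le\frac{2|V_n|}h\sum_{\{u,u'\}\in E_n}|1_S(u)-1_S(u')|.$$
Since $|a-b|=\int_{\mathbb R}|1_{a>s}-1_{b>s}|\,ds$, applying this with $S=\{f>s\}$ and integrating over $s$ gives, for every real-valued $f$,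
$$\sum_{(v,w)\in V_n^2}|f(v)-f(w)|\le\frac{2|V_n|}h\sum_{\{u,u'\}\in E_n}|f(u)-f(u')|.$$
For $L_1(\nu)$-valued $f$ choose representatives, apply this at each point of the measure space and integrate over $\nu$; absolute values become norms. As $|E_n|=\frac32|V_n|$, the right side is at most $\frac3h|V_n|^2\max_{E_n}\|f(u)-f(u')\|$. So the average of $\|f(v)-f(w)\|$ over $V_n^2$ is at most $C\max_{E_n}\|f(u)-f(u')\|$. As at least half of the pairs are far, the average is at least $\frac12\min_{P_n}\|f(v)-f(w)\|$. $\square$

On a path mapped isometrically into $\mathbb R$ the steps are $1$ and the ends are as far apart as one likes: expansion is essential.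

## 6. How a topology can force short edges and a long pair

The obvious attempt is to let $K_0$ be the one-point compactification of the disjoint union of the finite discrete sets $V_n$, with the metric $d=\min(1,\mathrm{dist}/D_n)$ on $V_n$ and $d=1$ between points not in a common $V_n$. For large $n$ the edges have length $1/D_n$ and the far pairs have length $1$, and Lemma 4 says that this is not an $L_1$ metric, even approximately. But $K_0$ is a convergent sequence, a scattered space, and it embeds by $x\mapsto\delta_x$. The point at which the attempt dies is clear: we choose $d$, but the metric $\rho$ of Section 4 is chosen by the embedding, and $\rho$ does not know about $d$. *The topology of $K$ must force every admissible $\rho$ to be small on edges and must forbid it to be small on certain far pairs.*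

*Short edges.* Suppose that $K$ contains, for each real $l$, a copy $\{l\}\times\Delta$ of the Cantor set. Every admissible $\rho$ is small on some cylinder $\{l\}\times[\sigma_l]$, by Lemma 3 or by fragmentation. The word $\sigma_l$ depends on $\rho$ and $l$, but there are only countably many words, so by Baire's theorem $\sigma_l=\sigma$ for all $l$ in a set that is dense in an interval. Take $n>|\sigma|$. The cylinder $[\sigma]$ does not decide the coordinate $x_n$, so it contains points with $x_n=0$ and with $x_n=1$. Let a copy of $V_n$ be attached to a sequence of such $l$, each $l$ being assigned an edge $(v,w)$ of $G_n$, in such a way that along the $l$ assigned to $(v,w)$ the halves $x_n=0$ converge to $v$ and the halves $x_n=1$ converge to $w$. Then $v$ and $w$ are limits of $\rho$-close points, and by lower semicontinuity they are $\rho$-close. We do not know the dense set in advance, so we attach a copy for *every* countable set that is dense in some interval.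

*A long pair.* Now Lemma 4 says that in this copy of $V_n$ some far pair is $\rho$-close. This is not yet a contradiction, since $\rho$ may be tiny on the whole finite set. So we attach limits once more: let infinitely many far pairs $(v_m,w_m)$, in different copies of different graphs and with $\rho$-distances tending to $0$, converge to two *distinct* points of $K$. Lower semicontinuity then gives $\rho=0$ for distinct points, which is a contradiction. Again the pairs are not known in advance, so we attach limits for every possible sequence.

*Why an interval.* The limits must be attached so that $K$ remains RN. If only two limit points $0,1$ were added, each copy would be split by a $\{0,1\}$-valued function that is $0$ at $v_m$ and $1$ at $w_m$. The graph being connected, the function jumps by $1$ on some edge, and it would then oscillate by $1$ on cylinders $\{l\}\times[\sigma]$ with arbitrarily long $\sigma$: our fragmenting metric would be lost. So we add a whole interval $[0,1]$ of limit points and guide the vertices to it by $\varphi_p$, which varies by only $1/D_n$ along each edge. That some connectedness has to come in we know from Theorem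 3(a).

## 7. The two index sets

This section fixes the combinatorics; there is no topology yet. Let $Z_1,Z_2\subset\mathbb R$ be disjoint sets, each meeting every nonempty open interval in $\mathfrak c$ points. For instance, $Z_1$: reals whose standard decimal expansion has infinitely many digits $1$ and finitely many digits $2$; $Z_2$: the reverse.

**Level 1 indices.** Let $\Xi$ be the set of triples $\xi=(Q,I,n)$ where $I$ is a nonempty bounded open interval with rational endpoints, $Q\subset I$ is countable and dense in $I$, and $n\ge1$. Then $|\Xi|=\mathfrak c$. By transfinite recursion along a well-ordering of $\Xi$ of type $\mathfrak c$ choose pairwise distinct $z_\xi\in Z_1\cap I$; at each stage fewer than $\mathfrak c$ points have been used. Choose an infinite set $A_\xi\subset Q\setminus\{z_\xi\}$ that is the range of a sequence of distinct points converging to $z_\xi$. Choose $\lambda_\xi:A_\xi\to E_n$ taking each value infinitely often. Write $n_\xi=n$.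

**Level 2 indices.** Let $\mathcal H$ be the set of sequences $\eta=(R_m)_{m\ge1}$ of countable sets
$$R_m\subset\{(\xi,p):\xi\in\Xi,\ p\in P_{n_\xi}\}$$
such that for each $m$ the set $\{z_\xi:(\xi,p)\in R_m\text{ for some }p\}$ is dense in $\mathbb R$. There are $\mathfrak c$ pairs $(\xi,p)$, hence at most $\mathfrak c$ countable sets of pairs and $|\mathcal H|\le\mathfrak c$. Choose pairwise distinct $y_\eta\in Z_2$. For each $\eta$ choose inductively
$$(\xi_m,p_m)=(\xi_{\eta,m},p_{\eta,m})\in R_m\quad\text{with}\quad|z_{\xi_m}-y_\eta|<2^{-m},\quad\xi_m\ne\xi_j\ (j<m).$$
This is possible: a dense set has infinitely many points in the interval around $y_\eta$. Put $\Xi_\eta=\{\xi_{\eta,m}:m\ge1\}$ and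
$$A_{\eta,m}=\{l\in A_{\xi_m}:|l-z_{\xi_m}|<2^{-m}\}\setminus\bigcup_{j<m}A_{\xi_j},\qquad B_\eta=\bigcup_mA_{\eta,m}.$$

The next three facts say that everything is almost disjoint unless it has to meet.

**Fact (i).** *If $\xi\ne\xi'$, then $A_\xi\cap A_{\xi'}$ is finite. Each $A_{\eta,m}$ is cofinite in $A_{\xi_{\eta,m}}$. For fixed $\eta$ the sets $A_{\eta,m}$ are pairwise disjoint, and $|l-y_\eta|<2^{1-m}$ for $l\in A_{\eta,m}$.*

The limits $z_\xi,z_{\xi'}$ are distinct, which gives the first claim. So in forming $A_{\eta,m}$ only finitely many points of $A_{\xi_m}$ are removed. For $j<m$ we have $A_{\eta,j}\subset A_{\xi_j}$, which $A_{\eta,m}$ avoids. The last claim is the triangle inequality, $2^{-m}+2^{-m}=2^{1-m}$.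

**Fact (ii).** *If $\xi\notin\Xi_\eta$, then $A_\xi\cap B_\eta$ is finite. If $\xi=\xi_{\eta,m}$, then $(A_\xi\cap B_\eta)\setminus A_{\eta,m}$ is finite.*

Since $Z_1\cap Z_2=\emptyset$, $z_\xi\ne y_\eta$, so some neighborhood of $y_\eta$ contains only finitely many points of $A_\xi$. By (i) it contains $A_{\eta,j}$ for all large $j$, so these $j$ together contribute finitely many points. For each of the remaining finitely many $j$ with $\xi_{\eta,j}\ne\xi$, the set $A_\xi\cap A_{\eta,j}\subset A_\xi\cap A_{\xi_{\eta,j}}$ is finite by (i).

**Fact (iii).** *If $\eta\ne\eta'$, then $\Xi_\eta\cap\Xi_{\eta'}$ is finite, and $B_\eta\cap B_{\eta'}$ meets $A_{\eta,m}$ for only finitely many $m$.*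

If infinitely many $\xi$ were common, we could run through them with their positions in both sequences tending to infinity (the $\xi_{\eta,m}$ are distinct for distinct $m$), and $z_\xi$ would converge both to $y_\eta$ and to $y_{\eta'}\ne y_\eta$. For the second claim, by (i) there is $k$ such that $\bigcup_{m\ge k}A_{\eta,m}$ and $\bigcup_{m\ge k}A_{\eta',m}$ lie in disjoint neighborhoods of $y_\eta$ and $y_{\eta'}$. Hence
$$B_\eta\cap B_{\eta'}\subset\bigcup_{m<k}A_{\eta,m}\ \cup\ \bigcup_{m<k}(A_{\eta',m}\cap B_\eta).$$
By (ii), each of the finitely many sets $A_{\eta',m}\cap B_\eta$ is finite or is contained, up to finitely many points, in a single $A_{\eta,j}$. So it meets only finitely many of the disjoint sets $A_{\eta,j}$.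

## 8. The compact space $K$

The underlying set is the disjoint union
$$K=(\mathbb R\times\Delta)\ \cup\ \bigcup_{\xi\in\Xi}\{\xi\}\times V_{n_\xi}\ \cup\ (\mathcal H\times[0,1])\ \cup\ \{\infty\},$$
whose parts we call levels $0$, $1$, $2$ and $\infty$. We topologize compact pieces $X_l$ ($l\in\mathbb R$), $X_\xi$ ($\xi\in\Xi$), $X_\eta$ ($\eta\in\mathcal H$), and glue.

**Step 1 (the pieces $X_l$ and $X_\xi$).** *This step makes a copy of $V_{n_\xi}$ the limit of the Cantor sets over $A_\xi$.* Let $X_l=\{l\}\times\Delta$ with the topology of $\Delta$, and
$$X_\xi=(\{\xi\}\times V_{n_\xi})\cup(A_\xi\times\Delta).$$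
Recall the fixed edge labels $\lambda_\xi$, and orient each edge of each $G_n$ once and for all. Define $\theta_\xi:X_\xi\to V_{n_\xi}$ by $\theta_\xi(\xi,v)=v$ and, if $\lambda_\xi(l)$ is the oriented edge $(v,w)$,
$$\theta_\xi(l,x)=v\ \text{ if }x_{n_\xi}=0,\qquad\theta_\xi(l,x)=w\ \text{ if }x_{n_\xi}=1.$$
Call $O\subset X_\xi$ open iff $O\cap X_l$ is open in $X_l$ for all $l\in A_\xi$ and, whenever $(\xi,v)\in O$, there is a finite $F\subset A_\xi$ with $\theta_\xi^{-1}(v)\setminus(F\times\Delta)\subset O$. Unions and finite intersections of open sets are open, so this is a topology. As a toy picture, if the graph were a single edge $(v,w)$, then each Cantor set would be cut into two halves by its $n_\xi$-th coordinate, and the $0$-halves would converge to $v$, the $1$-halves to $w$.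

Each $X_l$ ($l\in A_\xi$) is open and has its own topology as subspace topology. The sets $\theta_\xi^{-1}(v)\setminus(F\times\Delta)$ are open: their only level 1 point is $(\xi,v)$, and they meet each $X_l$ in a clopen set. In particular $\theta_\xi$ is continuous ($V_{n_\xi}$ discrete).

*Hausdorff.* Points of the same $X_l$ are separated in $X_l$, points of different $X_l,X_{l'}$ by these sets, $(\xi,v)$ and a point of $X_l$ by $\theta_\xi^{-1}(v)\setminus X_l$ and $X_l$, and $(\xi,v)\ne(\xi,v')$ by $\theta_\xi^{-1}(v)$ and $\theta_\xi^{-1}(v')$.

*Compact.* Given an open cover, pick for each $v$ a member containing $(\xi,v)$; it contains $\theta_\xi^{-1}(v)\setminus(F_v\times\Delta)$ with $F_v$ finite. These finitely many members cover everything except possibly the $X_l$ with $l\in\bigcup_vF_v$, which are finitely many compact sets.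

Consequently each $X_l$ ($l\in A_\xi$) is clopen in $X_\xi$, and so is $(\{\xi\}\times V_{n_\xi})\cup(B\times\Delta)$ for every cofinite $B\subset A_\xi$, its complement being a finite union of sets $X_l$.

**Step 2 (the pieces $X_\eta$).** *This step makes an interval the limit of the copies $\{\xi_m\}\times V_{n_{\xi_m}}$, with the position in the interval dictated by $\varphi_{p_m}$.* Fix $\eta$ and write $\xi_m=\xi_{\eta,m}$, $p_m=p_{\eta,m}$. Let
$$K_{\eta,m}=(\{\xi_m\}\times V_{n_{\xi_m}})\cup(A_{\eta,m}\times\Delta),\qquad X_\eta=(\{\eta\}\times[0,1])\cup\bigcup_mK_{\eta,m}.$$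
By Fact (i) and Step 1, $K_{\eta,m}$ is a clopen subset of $X_{\xi_m}$; give it the topology from there. The $K_{\eta,m}$ are compact and pairwise disjoint. Define $H_\eta:X_\eta\to[0,1]$ by
$$H_\eta(\eta,s)=s,\qquad H_\eta=\varphi_{p_m}\circ\theta_{\xi_m}\ \text{ on }K_{\eta,m};$$
it is continuous on each $K_{\eta,m}$. For $s\in[0,1]$, $\varepsilon>0$, $k\ge1$ let
$$W(s,\varepsilon,k)=\{y\in X_\eta:|H_\eta(y)-s|<\varepsilon\}\setminus\bigcup_{m<k}K_{\eta,m}.$$
Call $O\subset X_\eta$ open iff $O\cap K_{\eta,m}$ is open in $K_{\eta,m}$ for all $m$ and, whenever $(\eta,s)\in O$, there are $\varepsilon,k$ with $W(s,\varepsilon,k)\subset O$. This is a topology, since $W(s,\min(\varepsilon,\varepsilon'),\max(k,k'))\subset W(s,\varepsilon,k)\cap W(s,\varepsilon',k')$.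

Each $K_{\eta,m}$ is open and has its own topology as subspace topology. Each $W(s,\varepsilon,k)$ is open: its trace on $K_{\eta,m}$ is open by continuity of $H_\eta$ there (or empty), and if $(\eta,s')\in W(s,\varepsilon,k)$, then $|s-s'|<\varepsilon$ and $W(s',\varepsilon-|s-s'|,k)\subset W(s,\varepsilon,k)$. Hence $H_\eta$ is continuous on $X_\eta$, and $\{\eta\}\times[0,1]$ carries the usual topology of the interval.

*Hausdorff.* Points in the same $K_{\eta,m}$ are separated there, and points in different ones by these sets. A point $(\eta,s)$ and a point of $K_{\eta,m}$ are separated by $W(s,1,m+1)$ and $K_{\eta,m}$, and $(\eta,s)\ne(\eta,s')$ by $W(s,|s-s'|/2,1)$ and $W(s',|s-s'|/2,1)$, which are disjoint by the triangle inequality.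

*Compact.* Given an open cover, each $(\eta,s)$ has some $W(s,\varepsilon_s,k_s)$ contained in a member. Finitely many intervals $(s-\varepsilon_s,s+\varepsilon_s)$ cover $[0,1]$; let $k$ be the largest of the corresponding $k_s$. A point $y\notin\bigcup_{m<k}K_{\eta,m}$ has $H_\eta(y)\in[0,1]$, so it lies in one of the chosen $W(s,\varepsilon_s,k_s)$. What remains is contained in finitely many compact sets $K_{\eta,m}$.

So each $K_{\eta,m}$, and each $X_l$ with $l\in B_\eta$, is open and compact, hence clopen, in $X_\eta$.

**Step 3 (intersections).** *To glue, we need that the intersection of any two distinct pieces is clopen in both and that the two topologies agree on it.* We use repeatedly that two topologies agree on a set that is a finite union of subsets that are clopen for both and on which they agree.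

* $X_l$ meets any other $X_{l'}$ in $\emptyset$, and any $X_\xi$ or $X_\eta$ in $\emptyset$ or in $X_l$.
* $X_\xi\cap X_{\xi'}=(A_\xi\cap A_{\xi'})\times\Delta$ is a finite union of sets $X_l$, by (i).
* $X_\xi\cap X_\eta$ is a finite union of sets $X_l$, together with $K_{\eta,m}$ if $\xi=\xi_{\eta,m}$, by (ii). The set $K_{\eta,m}$ is clopen in both and carries the same topology from both.
* $X_\eta\cap X_{\eta'}$ consists of the sets $\{\xi\}\times V_{n_\xi}$ with $\xi\in\Xi_\eta\cap\Xi_{\eta'}$ and of $(B_\eta\cap B_{\eta'})\times\Delta$. By (iii) it meets only finitely many $K_{\eta,m}$. If $\xi_{\eta,m}\notin\Xi_{\eta'}$, it meets $K_{\eta,m}$ in $(A_{\eta,m}\cap B_{\eta'})\times\Delta$, a finite union of sets $X_l$ by (ii). If $\xi:=\xi_{\eta,m}=\xi_{\eta',m'}$, it meets $K_{\eta,m}$ in $(\{\xi\}\times V_{n_\xi})\cup(B\times\Delta)$, where $B=A_{\eta,m}\cap B_{\eta'}\supset A_{\eta,m}\cap A_{\eta',m'}$ is cofinite in $A_\xi$ by (i); by Step 1 this is clopen in $X_\xi$, hence in $K_{\eta,m}$. So the intersection is clopen in $X_\eta$ and, by symmetry, in $X_{\eta'}$. Moreover $B\setminus(A_{\eta,m}\cap A_{\eta',m'})$ is finite, as both sets are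 cofinite in $A_\xi$ and contained in it. Hence the intersection is a finite union of sets $X_l$ and of sets $(\{\xi\}\times V_{n_\xi})\cup\bigl((A_{\eta,m}\cap A_{\eta',m'})\times\Delta\bigr)$ with $\xi=\xi_{\eta,m}=\xi_{\eta',m'}$. Each of these is clopen in both pieces, and the two topologies agree on it: both come from $\Delta$, respectively from $X_\xi$.

**Step 4 (gluing).** *This step produces $K$ and shows that all pieces are clopen in it.* Declare $O\subset K\setminus\{\infty\}$ open iff $O\cap X_i$ is open in $X_i$ for every piece $X_i$. This is a topology. Every $X_i$ is open, since $X_i\cap X_j$ is open in $X_j$ for all $j$, and closed, since $X_j\setminus X_i$ is open in $X_j$ for all $j$. If $O\subset X_i$ is open in $X_i$, then $O\cap X_j$ is relatively open in $X_i\cap X_j$ for the common topology, hence open in $X_j$, for all $j$. So $O$ is open, and $X_i$ carries its own compact topology as subspace topology.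

The space is Hausdorff: two points in a common piece are separated there; otherwise $x\in X_i$, $y\in X_j\setminus X_i$, and $X_i$ and $X_j\setminus X_i$ are disjoint open sets. Every point lies in an open compact piece, so $K\setminus\{\infty\}$ is locally compact Hausdorff. Let $K$ be its one-point compactification. All pieces are open and compact, hence clopen, in $K$.

*Remark.* Had we stopped after level 1, gluing only the pieces $X_l$ and $X_\xi$ and adding $\infty$, the result would be zero-dimensional. The sets $\{l\}\times[\sigma]$ and $\theta_\xi^{-1}(v)\setminus(F\times\Delta)$ are clopen in their pieces, and every compact subset of the part without $\infty$ is covered by finitely many pieces, so complements of finite unions of pieces form a neighborhood base of clopen sets at $\infty$. By Theorem 3(a) such a space is never a counterexample.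

## 9. A fragmenting metric on $K$

**Step 1 (the functions).** *We choose a point-separating family with small oscillation on deep cylinders.* Let $\mathcal F\subset C(K)$ consist of the following functions, each extended by $0$ off the indicated clopen piece:

* the indicators $1_{X_l}$, $1_{X_\xi}$, $1_{X_\eta}$;
* $a_{l,j}=2^{-j}1_{\{(l,x):x_j=1\}}$ on $X_l$ ($j\ge1$);
* $g_{\xi,v}=\frac1{n_\xi}1_{\theta_\xi^{-1}(v)}$ on $X_\xi$ ($v\in V_{n_\xi}$);
* $H_\eta$ on $X_\eta$.

All are continuous with values in $[0,1]$.

**Step 2 (separation).** *This makes $d$ a metric.* Call $l$, $\xi$, $\eta$ the index of the points $(l,x)$, $(\xi,v)$, $(\eta,s)$. The only level 0 points of $X_l$ are those over $l$, and it has no others; the only level 1 points of $X_\xi$ are those over $\xi$, and it has no points of level 2; the only level 2 points of $X_\eta$ are those over $\eta$; no piece contains $\infty$. So of two points with different indices (or one of them $\infty$), take one of lowest level: the indicator of the piece of its index is $1$ there and $0$ at the other point. Distinct points over the same $l$, $\xi$ or $\eta$ are separated by some $a_{l,j}$, by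 some $g_{\xi,v}$, or by $H_\eta$. Hence
$$d(x,y)=\sup_{f\in\mathcal F}|f(x)-f(y)|$$
is an l.s.c. metric with $d\le1$.

**Step 3 (fragmentation).** *Given $\emptyset\ne A\subset K$ and $\varepsilon>0$, we find $U$ by looking at the lowest level that $A$ meets.*

*$A$ contains a level 0 point $(l,x)$.* Let $U=\{l\}\times[(x_1,\dots,x_k)]$, an open set. We bound the oscillation of every $f\in\mathcal F$ on $U$. Every piece contains $X_l$ or is disjoint from it, so indicators of pieces are constant on $U$. The function $a_{l,j}$ is constant on $U$ for $j\le k$ and oscillates by at most $2^{-j}<2^{-k}$ for $j>k$; $a_{l',j}=0$ on $U$ for $l'\ne l$. If $X_l\subset X_\xi$, then on $X_l$ the map $\theta_\xi$ depends only on $x_{n_\xi}$ and takes values in the two ends of one edge; so $g_{\xi,v}$ is constant on $U$ if $n_\xi\le k$, and oscillates by at most $1/n_\xi<1/k$ otherwise. If $X_l\subset X_\eta$, then $X_l\subset K_{\eta,m}$ for exactly one $m$, and $H_\eta=\varphi_{p_m}\circ\theta_{\xi_m}$ is constant on $U$ if $n_{\xi_m}\le k$. If $n_{\xi_m}>k$, it oscillates by at most $1/D_{n_{\xi_m}}\le1/D_k$: this is where the slow climb of $\varphi_{p_m}$ along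 edges pays. The remaining members of $\mathcal F$ vanish on $X_l$. So the $d$-diameter of $U$ is at most $\max(2^{-k},1/k,1/D_k)<\varepsilon$ for large $k$.

*$A$ has no level 0 point but contains $(\xi,v)$.* For the open set $U=\theta_\xi^{-1}(v)$ we have $U\cap A=\{(\xi,v)\}$, since all other points of $U$ have level 0.

*$A\subset(\mathcal H\times[0,1])\cup\{\infty\}$ and $(\eta,s)\in A$.* Let $U=\{y\in X_\eta:|H_\eta(y)-s|<\varepsilon/3\}$, an open set. Then $U\cap A\subset\{\eta\}\times(s-\varepsilon/3,s+\varepsilon/3)$. On $\{\eta\}\times[0,1]$ all members of $\mathcal F$ except $H_\eta$ are constant, so the diameter of $U\cap A$ is at most $2\varepsilon/3<\varepsilon$.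

*$A=\{\infty\}$.* Take $U=K$.

So $K$ is a Radon–Nikodým compact space. As $\mathcal F$ separates points, $K$ embeds in $[0,1]^{\mathcal F}$, and its weight is at most $|\mathcal F|\cdot\aleph_0\le\mathfrak c$.

## 10. Metrics of $L_1$ type collapse an interval

Of a fragmenting metric $\rho$ on $K$ we shall use only the following.

(F) For all $l\in\mathbb R$ and $\delta>0$ there is a finite word $\sigma$ such that $\{l\}\times[\sigma]$ has $\rho$-diameter at most $\delta$.

Every fragmenting metric satisfies (F): apply fragmentation to $A=X_l$. This gives a nonempty relatively open subset of $X_l$ of diameter less than $\delta$, and it contains some $\{l\}\times[\sigma]$.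

**Proposition 5.** Let $\rho$ be an l.s.c. metric on $K$ with (F). Then there are no $\omega_1,\omega_2$ and $(j_S)$ as in Theorem 2 satisfying (1).

*Proof.* Suppose there are. With $C=3/h$ from Lemma 4, let
$$\varepsilon_m=\sup\{t\ge0:\omega_1(t)\le2C\omega_2(1/m)\}\in[0,\infty].$$
The set contains $0$, because (1) with $x=y$ gives $\omega_1(0)=0$. We have $\varepsilon_m\to0$: given $\delta>0$, for all large $m$ we have $2C\omega_2(1/m)<\omega_1(\delta)$, and since $\omega_1$ is nondecreasing, no $t\ge\delta$ belongs to the set, so $\varepsilon_m\le\delta$.

**Step 1 (close far pairs over every interval).** *This step uses level 1 to show: for every $m\ge1$ and every nonempty bounded open interval $I$ with rational endpoints there are $\xi\in\Xi$ with $z_\xi\in I$ and $(v,w)\in P_{n_\xi}$ such that*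
$$\rho((\xi,v),(\xi,w))\le\varepsilon_m.\tag{2}$$

For each $l\in\mathbb R$ choose by (F) a word $\sigma_l$ such that $\{l\}\times[\sigma_l]$ has $\rho$-diameter at most $1/m$. Since $I$ is the countable union of the sets $\{l\in I:\sigma_l=\sigma\}$, Baire's theorem gives $\sigma$ for which this set is not nowhere dense, hence a nonempty open interval $I'\subset I$ with rational endpoints in which it is dense. Let $Q\subset I'$ be a countable subset of it that is dense in $I'$. Let $n>|\sigma|$ and $\xi=(Q,I',n)\in\Xi$. Then $z_\xi\in I'\subset I$, and $A_\xi\subset Q$, so $\sigma_l=\sigma$ for all $l\in A_\xi$.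

*Edges are short.* Let $(v,w)$ be an oriented edge of $G_n$. As $n>|\sigma|$, we can choose $x,y\in[\sigma]$ with $x_n=0$, $y_n=1$. Let $l$ run through an enumeration of the infinite set of $l\in A_\xi$ with $\lambda_\xi(l)=(v,w)$. For these $l$ we have $\theta_\xi(l,x)=v$ and $\theta_\xi(l,y)=w$, and any finite $F\subset A_\xi$ is eventually left; so $(l,x)\to(\xi,v)$ and $(l,y)\to(\xi,w)$. Since $\rho((l,x),(l,y))\le1/m$, lower semicontinuity gives $\rho((\xi,v),(\xi,w))\le1/m$. Thus $\rho\le1/m$ on all edges of the copy $\{\xi\}\times V_n$ of $G_n$.

*Some far pair is close.* If $\omega_2(1/m)=\infty$, then $\varepsilon_m=\infty$ and any far pair works. Otherwise put $S=\{\xi\}\times V_n$. By (1), $\|j_S(\xi,u)-j_S(\xi,u')\|\le\omega_2(1/m)$ for adjacent $u,u'$. Lemma 4 gives $(v,w)\in P_n$ with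
$$\omega_1\bigl(\rho((\xi,v),(\xi,w))\bigr)\le\|j_S(\xi,v)-j_S(\xi,w)\|\le2C\omega_2(1/m),$$
and (2) follows from the definition of $\varepsilon_m$.

**Step 2 (the collapse).** *This step uses level 2 to turn the close far pairs into two distinct points at distance $0$.* For each $m$ let $R_m$ consist of one pair $(\xi,(v,w))$ as in Step 1 for each nonempty bounded open interval with rational endpoints. Then $R_m$ is countable and the corresponding $z_\xi$ are dense in $\mathbb R$, so $\eta=(R_m)_m\in\mathcal H$. Let $(\xi_m,p_m)=(\xi_{\eta,m},p_{\eta,m})\in R_m$ be the pairs chosen for $\eta$ in Section 7, with $p_m=(v_m,w_m)$. Both $(\xi_m,v_m)$ and $(\xi_m,w_m)$ lie in $K_{\eta,m}$, and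
$$H_\eta(\xi_m,v_m)=\varphi_{p_m}(v_m)=0,\qquad H_\eta(\xi_m,w_m)=\varphi_{p_m}(w_m)=1.$$
So $(\xi_m,v_m)\in W(0,\varepsilon,k)$ and $(\xi_m,w_m)\in W(1,\varepsilon,k)$ for all $\varepsilon>0$ and $m\ge k$; that is, $(\xi_m,v_m)\to(\eta,0)$ and $(\xi_m,w_m)\to(\eta,1)$. By lower semicontinuity and (2),
$$\rho((\eta,0),(\eta,1))\le\liminf_m\rho((\xi_m,v_m),(\xi_m,w_m))\le\liminf_m\varepsilon_m=0,$$
contradicting that $\rho$ is a metric. $\square$

*Proof of Theorem 2.* A fragmenting metric satisfies (F), so Proposition 5 gives the main claim. For the "in particular" clause, let $j$ be a uniform embedding of $(K,\rho)$ into an $L_1$-space, that is, $j$ is injective and $j$, $j^{-1}$ are uniformly continuous. Put $j_S=j|_S$ and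
$$\omega_1(t)=\inf\{\|j(x)-j(y)\|:\rho(x,y)\ge t\}\ (\inf\emptyset=\infty),\qquad\omega_2(t)=\sup\{\|j(x)-j(y)\|:\rho(x,y)\le t\}.$$
These functions are nondecreasing and (1) holds. Uniform continuity of $j^{-1}$ gives $\omega_1>0$ on $(0,\infty)$, and uniform continuity of $j$ gives $\omega_2(t)\to0$ as $t\to0^+$. This was excluded. Finally, every Hilbert space embeds isometrically in an $L_1$-space: identify it with some $\ell_2(\Gamma)$, take independent standard Gaussian variables $(\gamma_i)_{i\in\Gamma}$ on a product probability space, and map $a$ to $\sqrt{\pi/2}\,\sum_ia_i\gamma_i$. The sum is Gaussian with mean $0$ and variance $\|a\|_2^2$, so its $L_1$ norm is $\sqrt{2/\pi}\,\|a\|_2$. So a uniform embedding in a Hilbert space would give one in an $L_1$-space. $\square$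

## 11. No embedding of $K$ in $\mathcal P(L)$ with $L$ scattered

*Proof of Theorem 1.* By Section 9, $K$ is Radon–Nikodým. Suppose that $L$ is scattered compact and $x\mapsto T_x$ is a homeomorphic embedding of $K$ in $\mathcal P(L)$. Let $\rho(x,y)=\|T_x-T_y\|$ as in Section 4. There we saw that $\rho$ is an l.s.c. metric and that every finite $S\subset K$ embeds isometrically in some $L_1(\nu_S)$; so (1) holds with $\omega_1(t)=\omega_2(t)=t$.

It remains to verify (F). For $l\in\mathbb R$ the map $x\mapsto T_{(l,x)}$ from $\Delta$ to $\mathcal P(L)$ is continuous, because $X_l$ carries the topology of $\Delta$ as a subspace of $K$. Lemma 3 gives, for every $\delta>0$, a word $\sigma$ such that $\|T_{(l,x)}-T_{(l,y)}\|\le\delta$ for all $x,y\in[\sigma]$. This is (F). Proposition 5 now yields a contradiction. $\square$
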